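# The monotone triangle polynomial at a decreasing bottom row

## Three rows: the value at $(3,2,1)$

**Definition (monotone triangle).** A monotone triangle with $n$ rows is a triangular array of integers $(a_{i,j})_{1\le j\le i\le n}$, with rows $(a_{i,1},\dots,a_{i,i})$, such that each row is strictly increasing and consecutive rows interlace weakly: $a_{i+1,j}\le a_{i,j}\le a_{i+1,j+1}$ for $1\le j\le i<n$. Row $n$ is the bottom row.

For instance, the triangles with bottom row $(2,4)$ have a single entry above it, which can be $2$, $3$ or $4$; there are three of them. In general a two-row triangle with bottom row $k_1<k_2$ has $k_2-k_1+1$ possible tops.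

It is known (Fischer) that there is a polynomial $\alpha(n;k_1,\dots,k_n)$ whose value at every strictly increasing integer sequence $k_1<\dots<k_n$ is the number of monotone triangles with that bottom row. A polynomial is determined by its values on strictly increasing integer sequences, so $\alpha(n;\cdot)$ is unique, and we may evaluate it at any integers, including sequences that are not increasing and for which there is nothing to count. So far we have
$$\alpha(1;k_1)=1,\qquad \alpha(2;k_1,k_2)=k_2-k_1+1 .$$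

Let us compute $\alpha(3;\cdot)$. For $k_1<k_2<k_3$ put $a=k_2-k_1$ and $b=k_3-k_2$. The second row $(l_1,l_2)$ satisfies $k_1\le l_1\le k_2\le l_2\le k_3$ and $l_1<l_2$, and then there are $l_2-l_1+1$ choices for the top. With $x=k_2-l_1\in[0,a]$ and $z=l_2-k_2\in[0,b]$, we sum $x+z+1$ over the rectangle and remove the forbidden point $x=z=0$, which contributes $1$. The sum over the rectangle is
$$(b+1)\frac{a(a+1)}2+(a+1)\frac{b(b+1)}2+(a+1)(b+1)=\frac{(a+1)(b+1)(a+b+2)}2 .$$
Hence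
$$\alpha(3;k_1,k_2,k_3)=\tfrac12(a+1)(b+1)(a+b+2)-1,\qquad a=k_2-k_1,\ b=k_3-k_2. \tag{1}$$
As a check, $(1,2,3)$ gives $\frac12\cdot2\cdot2\cdot4-1=7$. Now read the bottom row backwards. At $(3,2,1)$ we have $a=b=-1$, the product vanishes, and
$$\alpha(3;3,2,1)=-1=-\alpha(1;2).$$
The value that counts nothing is, up to sign, a value that does count something. The conjecture says that this persists.

**Conjecture.** For $n=2m+1$, $m\ge1$: $\ \alpha(n;n,n-1,\dots,1)=(-1)^m\alpha(m;2,4,\dots,2m)$.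

The right-hand side is a genuine count of monotone triangles, and of something else too. An alternating sign matrix (ASM) is a square matrix with entries $0,1,-1$ in which every row and every column sums to $1$ and the nonzero entries of each row and column alternate in sign. It is vertically symmetric if reflection in the vertical axis fixes it. In size $3$ there is exactly one such matrix: the first and last rows of an ASM contain a single $1$, which by symmetry is in the middle; the middle column is then $1,-1,1$, and so the middle row is $1,-1,1$. It is known that $\alpha(m;2,4,\dots,2m)$ is the number $A_V(2m+1)$ of vertically symmetric ASMs of size $2m+1$. For $m=1$ both are $1$.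

We shall prove the conjecture, with an explicit value.

**Theorem 1.** For $m\ge1$:
$$\alpha(2m+1;2m+1,\dots,1)=(-1)^m\prod_{k=1}^m\frac{(6k-2)!}{(2m+2k)!}=(-1)^m\alpha(m;2,4,\dots,2m).$$

What changes when $m$ grows? For three rows we had the polynomial in closed form. For general $n$ a comparably short formula is not at our disposal, so we need to know how $\alpha(n;\cdot)$ behaves off the increasing sequences. The natural tool is the summation over the second-to-last row that produced (1). We start with it: it explains the sign for every $m$, and then it stops.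

## The sign for every $m$: summing over the second-to-last row

To use the summation at arbitrary integers we need sums with arbitrary limits. For a polynomial $p$ choose a polynomial $g$ with $g(x+1)-g(x)=p(x)$ and set $\sum_{l=a}^bp(l)=g(b+1)-g(a)$. This is the usual sum if $a\le b$, it is $0$ if $b=a-1$, it equals $-\sum_{l=b+1}^{a-1}p(l)$ if $b<a-1$, and it is polynomial in $a,b$. For example, $\sum_{l=3}^{1}p(l)=-p(2)$.

**Definition (the operators $S$).** For a polynomial $A$ in $n-1$ variables define $S^{(k_1)}=\mathrm{id}$ on constants ($n=1$), and for $n\ge2$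
$$S^{(k_1,\dots,k_n)}A=S^{(k_1,\dots,k_{n-1})}\sum_{l=k_{n-1}+1}^{k_n}A(\cdot,l)+S^{(k_1,\dots,k_{n-2},k_{n-1}-1)}A(\cdot,k_{n-1}). \tag{2}$$

By induction this is polynomial in $k$. For $n=2$ it reads $S^{(k_1,k_2)}A=\sum_{l=k_1+1}^{k_2}A(l)+A(k_1)$, which is $\sum_{l=k_1}^{k_2}A(l)$.

**Lemma 1.** $\alpha(n;k)=S^{(k)}\alpha(n-1;\cdot)$ as polynomials in $k$, for $n\ge2$.

*Proof.* We claim that for $k_1<\dots<k_{n-1}\le k_n$ the value $S^{(k)}A$ is the sum of $A(l)$ over strictly increasing $l=(l_1,\dots,l_{n-1})$ with $k_j\le l_j\le k_{j+1}$. For $n=1$ this is trivial. For $n\ge2$ split according to $l_{n-1}$. If $l_{n-1}>k_{n-1}$, then $l_{n-2}\le k_{n-1}<l_{n-1}$ automatically, and the remaining entries are any strictly increasing sequence interlacing with $(k_1,\dots,k_{n-1})$; this gives the first term of (2). If $l_{n-1}=k_{n-1}$, then strictness forces $l_{n-2}\le k_{n-1}-1$, and the remaining entries interlace with $(k_1,\dots,k_{n-2},k_{n-1}-1)$,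 where $k_{n-2}\le k_{n-1}-1$; this gives the second term. In both cases the shorter sequence again satisfies the hypothesis of the claim, so induction applies.

For $k_1<\dots<k_n$ the sequences $l$ are exactly the possible second-to-last rows, so both sides of the lemma agree there. Both are polynomials, so they are equal. $\square$

**Proposition 1.** For $m\ge1$:
$$\alpha(2m+1;2m+1,\dots,1)=(-1)^m\,\alpha(2m;2m,2m,2m-2,2m-2,\dots,2,2). \tag{3}$$

*Proof.* We peel off the last two entries of the decreasing row. Let $k=(\dots,c+2,c+1,c)$ have at least three entries, let $A$ be a polynomial of the right number of variables, and write $S^{(\dots,c+2)}$ for the operator of the row with the last two entries removed and $S^{(\dots,c+1)}$ for the same with its last entry lowered by one. Put $B=A(\cdot,c+1)$. Since $\sum_{l=c+2}^{c}A(\cdot,l)=-A(\cdot,c+1)=-B$, (2) gives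
$$S^{(\dots,c+2,c+1,c)}A=S^{(\dots,c+2,c)}B-S^{(\dots,c+2,c+1)}B .$$
Apply (2) to each term, with $\sum_{l=c+3}^{c}=-\sum_{l=c+1}^{c+2}$ and $\sum_{l=c+3}^{c+1}=-\sum_{l=c+2}^{c+2}$:
$$S^{(\dots,c+2,c)}B=-S^{(\dots,c+2)}\bigl[B(\cdot,c+1)+B(\cdot,c+2)\bigr]+S^{(\dots,c+1)}B(\cdot,c+2),$$
$$S^{(\dots,c+2,c+1)}B=-S^{(\dots,c+2)}B(\cdot,c+2)+S^{(\dots,c+1)}B(\cdot,c+2).$$
In the difference everything cancels except one term:
$$S^{(\dots,c+2,c+1,c)}A=-S^{(\dots,c+2)}A(\cdot,c+1,c+1).$$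
Start with $(2m+1,\dots,2,1)$ and $A=\alpha(2m;\cdot)$, and use this with $c=1,3,5,\dots,2m-1$. After $m$ steps the row is $(2m+1)$, its operator is the identity, and we are left with $(-1)^mA(2m,2m,\dots,2,2)$. Lemma 1 finishes the proof. $\square$

The sign is thus explained, and the conjecture is equivalent to the identity $\alpha(2m;2m,2m,\dots,2,2)=\alpha(m;2,4,\dots,2m)$. For $m=1$ this is $\alpha(2;2,2)=1=\alpha(1;2)$.

The sensible next move is to keep applying $S$. Let us do it for $m=2$, with $A=\alpha(3;\cdot)$. In $S^{(4,4,2,2)}A$ the sum $\sum_{l=3}^2$ is empty, so $S^{(4,4,2,2)}A=S^{(4,4,1)}A(\cdot,2)$. Write $B=A(\cdot,2)$. Since $\sum_{l=5}^1=-\sum_{l=2}^4$,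
$$S^{(4,4,1)}B=-S^{(4,4)}\bigl[B(\cdot,2)+B(\cdot,3)+B(\cdot,4)\bigr]+S^{(4,3)}B(\cdot,4),$$
where $S^{(4,4)}D=D(4)$ and $S^{(4,3)}D=-D(4)+D(4)=0$. Therefore
$$\alpha(4;4,4,2,2)=-\bigl[\alpha(3;4,2,2)+\alpha(3;4,3,2)+\alpha(3;4,4,2)\bigr].$$
By (1), with $(a,b)=(-2,0),(-1,-1),(0,-2)$, each value on the right is $-1$. So $\alpha(5;5,4,3,2,1)=\alpha(4;4,4,2,2)=3$, and this is $\alpha(2;2,4)$. The case $m=2$ holds.

The computation also shows where the method stops. The cancellation in Proposition 1 used a run of three consecutive decreasing entries. One step after the doubled row, the rows $(4,2,2)$, $(4,3,2)$, $(4,4,2)$ appear together; two of them are neither doubled rows nor decreasing runs, so the recursion does not close on a family that we control. Nor does it lead to rows of length $m$ built from $2,4,\dots,2m$. We need a description of the single number $\alpha(n;n,\dots,1)$ that has more room in it.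

## From difference operators to a symmetric function

The extra room comes from replacing the number by a function of $n$ variables $y_1,\dots,y_n$ whose value at $(1,\dots,1)$ it is. We start from the following formula, which we quote from Fischer, *The number of monotone triangles with prescribed bottom row*, Adv. Appl. Math. 37 (2006). With $E_xp(x)=p(x+1)$ and $\Delta_x=E_x-\mathrm{id}$,
$$\alpha(n;k_1,\dots,k_n)=\prod_{1\le p<q\le n}\bigl(\mathrm{id}+E_{k_p}\Delta_{k_q}\bigr)\prod_{1\le i<j\le n}\frac{k_j-k_i}{j-i}. \tag{4}$$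
For $n=2$: $(\mathrm{id}+E_{k_1}\Delta_{k_2})(k_2-k_1)=k_2-k_1+1$, as it should be.

Since $\mathrm{id}+E_p\Delta_q=\mathrm{id}-E_p+E_pE_q$, the polynomial to watch is
$$f(a,b)=1-a+ab .$$
For $k\in\mathbb Z^n$ define
$$F_k(y)=\sum_{\sigma\in S_n}\sigma\Bigl[\prod_iy_i^{k_i}\prod_{i<j}\frac{f(y_i,y_j)}{y_j-y_i}\Bigr],$$
where $\sigma$ replaces each $y_i$ by $y_{\sigma(i)}$. Multiplying by $\prod_{i<j}(y_j-y_i)$ turns the sum into an antisymmetric Laurent polynomial, which is divisible by $\prod_{i<j}(y_j-y_i)$; so $F_k$ is a symmetric Laurent polynomial.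

**Lemma 2.** $\alpha(n;k)=F_k(1,\dots,1)$.

*Proof.* **Step 1: write (4) as a linear functional.** Let $V(e)=\prod_{i<j}\frac{e_j-e_i}{j-i}$, and for a Laurent polynomial $g=\sum_ec_ey^e$ put $\Lambda(g)=\sum_ec_eV(e)$. The shift $\prod_iE_{k_i}^{e_i}$ sends $V(k)$ to $V(k+e)=\Lambda(y^{k+e})$. Expanding the operator product in (4), we obtain $\alpha(n;k)=\Lambda(g)$ with $g=y^k\prod_{i<j}f(y_i,y_j)$.

**Step 2: antisymmetrize.** Permuting the variables permutes exponent vectors and $V$ is antisymmetric, so $\Lambda(\sigma g)=\operatorname{sgn}(\sigma)\Lambda(g)$. Hence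
$$\Lambda(g)=\frac1{n!}\Lambda\Bigl(\sum_\sigma\operatorname{sgn}(\sigma)\,\sigma g\Bigr)=\frac1{n!}\Lambda\Bigl(F_k\prod_{i<j}(y_j-y_i)\Bigr).$$

**Step 3: localize at $y=(1,\dots,1)$.** Put $y_i=e^{u_i}$. The monomial $y^e$ becomes $e^{e_1u_1+\dots+e_nu_n}$, and therefore $\Lambda(h)=V(\partial_u)h\big|_{u=0}$. The operator $V(\partial_u)$ is homogeneous of order $\binom n2$, so only the part of $h$ of degree $\binom n2$ in $u$ matters. Now
$$F_k\prod_{i<j}(y_j-y_i)=F_k(1,\dots,1)\prod_{i<j}(u_j-u_i)+(\text{terms of order}>\tbinom n2).$$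
Finally we compute $V(\partial_u)\prod_{i<j}(u_j-u_i)$. The Vandermonde product is $\sum_\pi\operatorname{sgn}(\pi)\prod_iu_i^{\pi(i)-1}$. When the same expression in $\partial_u$ is applied, a monomial survives only against itself, where it gives $\prod_{l=0}^{n-1}l!$. The $n!$ monomials contribute $n!\prod_{l<n}l!$ in total, and $\prod_{i<j}(j-i)=\prod_{l<n}l!$, so the result is $n!$. Hence $\alpha(n;k)=\frac1{n!}\cdot F_k(1,\dots,1)\cdot n!$. $\square$

Adding a constant $c$ to all $k_i$ multiplies $F_k$ by $\prod_iy_i^c$, which is $1$ at $(1,\dots,1)$. So we may use the exponents $n-i$ in place of $n+1-i$: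
$$\alpha(n;n,\dots,1)=F_n(1,\dots,1),\qquad F_n(y_1,\dots,y_n)=\sum_\sigma\sigma\Bigl[\prod_iy_i^{n-i}\prod_{i<j}\frac{f(y_i,y_j)}{y_j-y_i}\Bigr],\quad F_0=1. \tag{5}$$

Putting $y=(1,\dots,1)$ directly into (5) fails for $n\ge2$: every single summand has vanishing denominators there, and only the sum is finite. The plan is to stay away from the point $(1,\dots,1)$ until $F_n$ is completely known.

## The functions $F_1,F_2,F_3$ and a map of order three

We collect facts about $F_n$ from its definition. A permutation is an ordering of the variables; in the corresponding term, a variable in position $i$ carries the exponent $n-i$, and $f(a,b)$ occurs whenever $a$ stands before $b$.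

**(a)** $F_n$ is a symmetric polynomial of degree at most $n-1$ in each variable. Indeed it is an antisymmetric polynomial divided by the Vandermonde product. A variable in position $i$ has degree at most $(n-i)+(n-1)\le2(n-1)$ in the numerator, and the Vandermonde product has degree $n-1$ in it.

**(b)** Sorting by the variable $w$ in first position: for $|Y|=n\ge1$,
$$F_n(Y)=\sum_{w\in Y}w^{n-1}\prod_{v\ne w}\frac{f(w,v)}{v-w}\;F_{n-1}(Y\setminus w). \tag{6}$$
Here and below, products over $v$ or $w$ run over the set $Y$. The remaining variables carry exponents $n-2,\dots,0$, which is why $F_{n-1}$ appears.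

**(c)** $F_1=1$, and
$$F_2=\frac{y_1f(y_1,y_2)-y_2f(y_2,y_1)}{y_2-y_1}=\frac{(y_1-y_2)(1-y_1-y_2+y_1y_2)}{y_2-y_1}=-(1-y_1)(1-y_2).$$
At $(1,1)$ this is $0$, in agreement with $\alpha(2;2,1)=0$.

The next fact needs the zeros of $f$. Put
$$\tau(y)=1-\frac1y,\qquad\text{so that}\qquad f(a,b)=a\,(b-\tau a).$$
Then $\tau^2(y)=\frac1{1-y}$ and $\tau^3=\mathrm{id}$. For example, $\tau$ permutes $2\mapsto\frac12\mapsto-1\mapsto2$. We write $y'=\tau y$ and $y''=\tau^2y$, so $1/y''=1-y$. The point is that $f(y,y')=0$: if $y$ and $y'$ are both among the variables, every ordering with $y$ before $y'$ contributes zero.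

**(d)** $F_3=-\bigl(y_1y_2y_3+\prod_i(1-y_i)^2\bigr)$.

*Proof of (d).* We determine $F_n$ at $y_n=0$ and at $y_n=\infty$, and then fix one constant. At $y_n=0$ only terms with $y_n$ in the last position survive. In such a term each other variable $y_j$ carries one more power than in $F_{n-1}$ and the extra factor $f(y_j,0)/(0-y_j)=(1-y_j)/(-y_j)$, so $F_n|_{y_n=0}=\prod_{j<n}(y_j-1)\,F_{n-1}$. For the other end: each quotient $f/(\cdot)$ is of degree at most $0$ in $y_n$, so a term with $y_n$ in position $i$ has degree at most $n-i$ in $y_n$. The coefficient of $y_n^{n-1}$ therefore comes from $i=1$; as $f(y_n,y_j)/(y_j-y_n)\to1-y_j$ when $y_n\to\infty$, it equals $\prod_{j<n}(1-y_j)\,F_{n-1}$.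

For $n=3$ both the value at $y_3=0$ and the coefficient of $y_3^2$ are $-(1-y_1)^2(1-y_2)^2$. So $F_3+\prod_i(1-y_i)^2$ is divisible by $y_3$ and of degree at most $1$ in $y_3$. It is symmetric, so it equals $c\,y_1y_2y_3$.

To find $c$, take $(y_1,y_2,y_3)=(2,\frac12,-1)$, where $y_2=\tau y_1$, $y_3=\tau y_2$, $y_1=\tau y_3$. A nonvanishing term must have $y_2$ before $y_1$, $y_3$ before $y_2$ and $y_1$ before $y_3$, which is impossible; the denominators are nonzero, so $F_3=0$ there. Since $\prod(1-y_i)^2=1$ and $y_1y_2y_3=-1$, we get $0=-1-c$, so $c=-1$. $\square$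

At $(1,1,1)$ this is $-1$, the value from the first section.

Now the general strategy. When $y_2=\tau y_1$, many terms of $F_n$ vanish. Suppose that $F_n$ then collapses to an explicit factor times $F_{n-2}$. In the variable $y_1$ the polynomial $F_n$ has degree at most $n-1$, and by symmetry the collapse occurs at the $2(n-1)$ points $y_1=\tau^{\pm1}y_j$. That is more than enough for interpolation, so any symmetric polynomial with the same degree bound and the same collapse, normalized in the same way, must be $F_n$. We first prove the collapse and then look for a closed formula having it.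

## Inversion symmetry and the collapse at $y_2=\tau y_1$

**Proposition 2.** For all $n\ge1$ (respectively $n\ge2$):

* $(\mathcal I_n)$ $\;y_1^{n-1}F_n(1/y_1,y_2,\dots,y_n)=(-1)^{n-1}F_n(y_1,\dots,y_n)$;
* $(\mathcal R_n)$ $\;F_n(y,y',Y)=-\Bigl(\dfrac{1-y}y\Bigr)^{n-1}\displaystyle\prod_{w\in Y}(w-y'')(w-1/y'')\;F_{n-2}(Y)$, where $|Y|=n-2$.

The two statements are proved together, since the proof of $(\mathcal R_n)$ uses $(\mathcal I_{n-1})$ to save interpolation points.

**Step 1: the base cases $n\le3$.** $(\mathcal I_1)$ is trivial. By (c), $y_1F_2(1/y_1,y_2)=-(y_1-1)(1-y_2)=-F_2$, and by (d), $y_1^2F_3(1/y_1,y_2,y_3)=-\bigl(y_1y_2y_3+(y_1-1)^2(1-y_2)^2(1-y_3)^2\bigr)=F_3$. Since $1-y'=1/y$, we have $F_2(y,y')=-(1-y)/y$, which is $(\mathcal R_2)$. Since $yy'=y-1$,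
$$F_3(y,y',w)=-\Bigl[(y-1)w+\frac{(1-y)^2}{y^2}(1-w)^2\Bigr]=-\frac{(1-y)^2}{y^2}\Bigl[(1-w)^2-\frac{y^2}{1-y}w\Bigr].$$
The last bracket is $w^2-\bigl(2+\frac{y^2}{1-y}\bigr)w+1$, and $2+\frac{y^2}{1-y}=\frac{(1-y)^2+1}{1-y}=(1-y)+\frac1{1-y}=\frac1{y''}+y''$. So the bracket is $(w-y'')(w-1/y'')$, which is $(\mathcal R_3)$.

From now on let $n\ge4$, assume both claims for all smaller indices, and put $N=n-2\ge2$.

**Step 2: see what $(\mathcal R_n)$ requires.** We apply (6) to the $n$ variables $y,y',Y$, with $|Y|=N$. The following hold by direct computation: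
$$f(y,y')=0,\qquad f(y',b)=y'(b-y''),\qquad f(w,y)=1-w(1-y)=(1-y)(y''-w),$$
$$f(w,y')=1-\frac wy=\frac{y-w}y,\qquad\frac{y-y''}{y-y'}=\frac{-(y^2-y+1)/(1-y)}{(y^2-y+1)/y}=-\frac y{1-y}.$$
The term of (6) with $y$ in first position contains $f(y,y')$ and vanishes.

The term with $y'$ first is
$$y'^{\,n-1}\cdot\frac{y'(y-y'')}{y-y'}\prod_w\frac{y'(w-y'')}{w-y'}\,F_{n-1}(y,Y).$$
It contains $y'$ to the power $n-1+1+N=2n-2$, which is even, so this power equals $\bigl(\frac{1-y}y\bigr)^{2n-2}$. The term is therefore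
$$-\Bigl(\frac{1-y}y\Bigr)^{2n-3}\prod_w\frac{w-y''}{w-y'}\;F_{n-1}(y,Y).$$

In the term with $w\in Y$ first, the two special variables contribute
$$\frac{f(w,y)f(w,y')}{(y-w)(y'-w)}=\frac{1-y}y\cdot\frac{w-y''}{w-y'} ,$$
and $F_{n-1}(y,y',Y\setminus w)$ is given by $(\mathcal R_{n-1})$, where $v-1/y''=v-1+y$. The term is
$$-\Bigl(\frac{1-y}y\Bigr)^{n-1}\frac{w^{n-1}}{w-y'}\prod_{v\in Y}(v-y'')\prod_{v\ne w}\frac{(v-1+y)f(w,v)}{v-w}\;F_{n-3}(Y\setminus w).$$

Adding up, and using $2n-3-(n-1)=N$, we get $F_n(y,y',Y)=-\bigl(\frac{1-y}y\bigr)^{n-1}\prod_v(v-y'')\cdot B$ with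
$$B=\Bigl(\frac{1-y}y\Bigr)^N\frac{F_{N+1}(y,Y)}{\prod_w(w-y')}+\sum_w\frac{w^{N+1}}{w-y'}\prod_{v\ne w}\frac{(v-1+y)f(w,v)}{v-w}\,F_{N-1}(Y\setminus w).$$
Multiply by $\prod_wf(y,w)=y^N\prod_w(w-y')$:
$$B\prod_wf(y,w)=(1-y)^NF_{N+1}(y,Y)+y\sum_ww^{N+1}\prod_{v\ne w}\frac{f(y,v)(v-1+y)f(w,v)}{v-w}\,F_{N-1}(Y\setminus w). \tag{7}$$
The statement $(\mathcal R_n)$ says that $B=\prod_w(w-1+y)\,F_N(Y)$. On the right of (7) stands $F_{N+1}(y,Y)$, in which $y$ is generic and nothing collapses. So we need an independent identity for it, and (7) tells us which one.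

**Step 3: the identity needed.** For $|Y|=N$ we claim
$$(1-y)^NF_{N+1}(y,Y)=\prod_wf(y,w)(w-1+y)\,F_N(Y)-y\sum_ww^{N+1}\prod_{v\ne w}\frac{f(y,v)(v-1+y)f(w,v)}{v-w}\,F_{N-1}(Y\setminus w). \tag{8}$$
Call the sides $L(y)$ and $R(y)$. They are polynomials in $y$ over the field $\mathbb Q(Y)$, of degree at most $2N$. There are only $N+1$ convenient points for comparison, namely $y=1$ and $y=1-w_0$ with $w_0\in Y$. The inversion symmetry makes these sufficient.

*Both sides satisfy $y^{2N}L(1/y)=L(y)$.* For $L$, by $(\mathcal I_{N+1})$, $y^{2N}L(1/y)=(y-1)^N\cdot y^NF_{N+1}(1/y,Y)=(y-1)^N(-1)^NF_{N+1}(y,Y)=L(y)$. For $R$ note that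
$$y^2f(1/y,w)\,(w-1+1/y)=(y-1+w)(1-y+yw)=(w-1+y)f(y,w).$$
So the first product in $R$ is reproduced by the $N$ factors $y^2$. In the sum, there are $N-1$ such factors, and $y^{2N}\cdot\frac1y\cdot y^{-2(N-1)}=y$.

Hence each side is $y^N$ times a polynomial of degree at most $N$ in $y+1/y$. Two values of $y$ give the same $y+1/y$ only if they are equal or reciprocal; since the elements of $Y$ are independent variables, the points $1$ and $1-w_0$ give $N+1$ distinct values of $y+1/y$. It remains to compare $L$ and $R$ there.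

*At $y=1$.* Here $L=0$. Since $f(1,w)=w=w-1+1$,
$$R=\prod_ww^2\Bigl[F_N(Y)-\sum_ww^{N-1}\prod_{v\ne w}\frac{f(w,v)}{v-w}F_{N-1}(Y\setminus w)\Bigr]=0$$
by (6).

*At $y=1-w_0$.* The factor $w_0-1+y$ is zero. It occurs in the first product and in every summand except $w=w_0$. In that summand $v-1+y=v-w_0$ cancels the denominator, so
$$R=-(1-w_0)\,w_0^{N+1}\prod_{v\ne w_0}f(1-w_0,v)f(w_0,v)\;F_{N-1}(Y\setminus w_0).$$
For $L=w_0^NF_{N+1}(1-w_0,w_0,Y\setminus w_0)$, invert the first variable: put $y_*=1/(1-w_0)$. Then $\tau y_*=w_0$, so the pair $(y_*,w_0)$ collapses. Moreover $\tau^2y_*=1-1/w_0$ and $(1-y_*)/y_*=-w_0$. By $(\mathcal I_{N+1})$ and then $(\mathcal R_{N+1})$,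
$$L=w_0^N(-1)^N(1-w_0)^NF_{N+1}(y_*,w_0,Y\setminus w_0)$$
$$=-w_0^{2N}(1-w_0)^N\prod_{v\ne w_0}\Bigl(v-1+\frac1{w_0}\Bigr)\Bigl(v+\frac{w_0}{1-w_0}\Bigr)F_{N-1}(Y\setminus w_0),$$
where we used $1/(1-1/w_0)=-w_0/(1-w_0)$. On the other side, $f(a,b)=a(b-\tau a)$ gives $f(w_0,v)=w_0\bigl(v-1+\frac1{w_0}\bigr)$ and $f(1-w_0,v)=(1-w_0)\bigl(v+\frac{w_0}{1-w_0}\bigr)$. There are $N-1$ factors of each kind, so $R$ has the prefactor $-(1-w_0)^{1+N-1}w_0^{N+1+N-1}=-(1-w_0)^Nw_0^{2N}$, and $L=R$. This proves (8).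

**Step 4: conclusion for $(\mathcal R_n)$.** By (8), the right side of (7) is $\prod_wf(y,w)(w-1+y)\,F_N(Y)$. Hence $B=\prod_w(w-1/y'')\,F_{n-2}(Y)$, and $(\mathcal R_n)$ follows.

**Step 5: $(\mathcal I_n)$ by interpolation.** Let
$$D=w^{n-1}F_n(1/w,Y)-(-1)^{n-1}F_n(w,Y),\qquad Y=\{y_1,\dots,y_{n-1}\}.$$
It is symmetric in $Y$ and of degree at most $n-1$ in $y_1$. Suppose $y_2=\tau y_1$ and apply $(\mathcal R_n)$ to the pair $(y_1,y_2)$ in both terms. The common factors not involving $w$ come out, and what remains is to compare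
$$w^2\Bigl(\frac1w-y_1''\Bigr)\Bigl(\frac1w-\frac1{y_1''}\Bigr)\cdot w^{n-3}F_{n-2}(1/w,y_3,\dots)\quad\text{with}\quad(-1)^{n-1}(w-y_1'')\Bigl(w-\frac1{y_1''}\Bigr)F_{n-2}(w,y_3,\dots).$$
The first two factors on the left give $(1-wy_1'')(1-w/y_1'')=(w-y_1'')(w-1/y_1'')$, and $(\mathcal I_{n-2})$ handles the rest, since $(-1)^{n-3}=(-1)^{n-1}$. So $D=0$ when $y_2=\tau y_1$. By symmetry $D=0$ whenever $y_1=\tau^{\pm1}y_j$ with $2\le j\le n-1$. As a polynomial in $y_1$ it vanishes at $2(n-2)$ distinct points, and $2(n-2)>n-1$ because $n\ge4$. Therefore $D=0$. $\square$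

The count $2(n-2)>n-1$ fails for $n=3$, which is why $F_3$ had to be computed by hand.

**Corollary 1.** $\alpha(n;n,\dots,1)=0$ for even $n$.

*Proof.* For even $n$, $(\mathcal I_n)$ at $y_1=1$ reads $F_n(1,y_2,\dots)=-F_n(1,y_2,\dots)$. Use (5). $\square$

## A determinant with the same collapse

We now want a closed formula with the collapse $(\mathcal R_n)$. The factor $(w-y'')(w-1/y'')$ involves $\tau$ and inversion, so we use coordinates in which both maps are simple. The fixed points of $\tau$ are the roots of $y^2-y+1$, that is, $\zeta^{\pm1}$ with $\zeta=e^{i\pi/3}$. Put $\omega=\zeta^2$ and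
$$P=P(y)=\zeta y-\zeta^2,\qquad Q=Q(y)=\zeta^{-1}y-\zeta^{-2},\qquad q=q(y)=y^2-y+1.$$
With $\zeta^2=\zeta-1$ and $\zeta^3=-1$ one computes
$$PQ=q,\qquad P+Q=y+1,\qquad P-Q=i\sqrt3\,(y-1),$$
$$P(\tau y)=\zeta^{-1}P/y,\quad Q(\tau y)=\zeta Q/y,\quad P(1/y)=Q/y,\quad Q(1/y)=P/y. \tag{9}$$
For instance $P(\tau y)=\zeta-\zeta^2-\zeta/y=1-\zeta/y=\zeta^{-1}P/y$, and $P(1/y)=(\zeta-\zeta^2y)/y$ where $Q=-\zeta^2y+\zeta$. So the quantity $r=(P/Q)^3$ is invariant under $\tau$, and inversion sends it to $1/r$. If a determinant has rows made of powers of $r$ and $r^{-1}$, then at $y_2=\tau y_1$ two of its rows involve the same $r$ and can be cleared by column operations. For another variable $w$ with $r_w=(P(w)/Q(w))^3$, the quantity $r_w+r_w^{-1}-r-r^{-1}$ vanishes at the six points $w=y,y',y''$ and their inverses. If the denominator takes away the four factors belonging to $y$ and $y'$, exactly $(w-y'')(w-1/y'')$ is left.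

We also need $P^6-Q^6$ in factored form. We have $P-\omega^2Q=P+\zeta Q=(1+\zeta)y$, $P-\omega Q=1-\zeta^2$ and $(1+\zeta)(1-\zeta^2)=3$, so
$$P^3-Q^3=(P-Q)(P-\omega Q)(P-\omega^2Q)=3\sqrt3\,i\,y(y-1).$$
Also $P^3+Q^3=(P+Q)\bigl((P+Q)^2-3PQ\bigr)=(y+1)(-2y^2+5y-2)=-(y+1)(2y-1)(y-2)$. Hence
$$Q^6-P^6=3\sqrt3\,i\;y(y-1)(y+1)(2y-1)(y-2). \tag{10}$$

**Definition ($M_n$, $d_n$, $G_n$).** For $n\ge0$ and $0\le j\le n-1$ put
$$e^{(n)}_j(y)=P^{3j+1}Q^{3(n-1-j)}+(-1)^{n-1}P^{3(n-1-j)}Q^{3j+1},\qquad M_n=\det\bigl(e^{(n)}_j(y_i)\bigr)_{1\le i\le n,\,0\le j\le n-1},$$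
$$d_n=\prod_i(y_i+1)\prod_{i<j}(y_j-y_i)(1-y_iy_j),\qquad G_n=M_n/d_n .$$

**Theorem 2.** For all $n\ge0$, $F_n=C_nG_n$, where $C_0=C_1=1$ and $C_n=(-1)^{n-1}3^{-(3n-4)}C_{n-2}$. In particular $C_{2m+1}=3^{-m(3m+2)}$.

We have $G_0=1$ (an empty determinant), and $G_1=(P+Q)/(y+1)=1$. Let us also see $n=2$ by hand. Here $e_0=PQ^3-P^3Q=-q(P^2-Q^2)$ and $e_1=P^4-Q^4=(P^2-Q^2)\bigl((P+Q)^2-2PQ\bigr)$, where $P^2-Q^2=i\sqrt3\,(y^2-1)$ and $(P+Q)^2-2PQ=3y-q$. With $q_i=q(y_i)$,
$$M_2=-3\prod_i(y_i^2-1)\,\bigl[-q_1(3y_2-q_2)+(3y_1-q_1)q_2\bigr]=-9\prod_i(y_i^2-1)\,(y_1q_2-y_2q_1).$$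
Since $y_1q_2-y_2q_1=-(y_2-y_1)(1-y_1y_2)$, we get $G_2=9(1-y_1)(1-y_2)$. This is $-9F_2$, in agreement with $C_2=-3^{-2}$.

*Proof of Theorem 2.*

**Step 1: $G_n$ is a symmetric polynomial of degree at most $n-1$ in each variable.** This is needed for the interpolation. The factors of $d_n$ are irreducible and pairwise non-proportional, so it suffices that each divides $M_n$. The two exponents in $e^{(n)}_j$ differ by $6j+4-3n\equiv n\pmod2$. For odd $n$ this is an odd difference with the sign $+$, for even $n$ an even difference with the sign $-$; in both cases $P+Q=y+1$ divides $e^{(n)}_j$. So $y_i+1$ divides row $i$. $M_n$ vanishes at $y_i=y_j$. By (9),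
$$e^{(n)}_j(1/y)=(-1)^{n-1}y^{-(3n-2)}e^{(n)}_j(y),$$
with a factor independent of $j$; hence two rows are proportional when $y_iy_j=1$, and $1-y_iy_j$ divides $M_n$. So $d_n\mid M_n$. Both are antisymmetric, so $G_n$ is symmetric. Its degree in $y_i$ is at most $(3n-2)-1-2(n-1)=n-1$.

**Step 2: clear two rows of $M_n$ at $(y,y',Y)$, $n\ge2$.** Put $r=(P/Q)^3$, $\varepsilon=(-1)^{n-1}$ and
$$a_j=P^{3j+1}Q^{3(n-1-j)}=PQ^{3n-3}r^j,\qquad b_j=P^{3(n-1-j)}Q^{3j+1}=P^{3n-3}Q\,r^{-j}.$$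
The row of $y$ is $a+\varepsilon b$. In the row of $y'$, (9) multiplies $a_j$ by $y^{-(3n-2)}\zeta^{-(3j+1)+3(n-1-j)}$. Since $\zeta^6=1$ and $\zeta^3=-1$, this power of $\zeta$ is $\varepsilon\zeta^{-1}$; for $b_j$ it is $\varepsilon\zeta$. So the row of $y'$ is $y^{-(3n-2)}(\varepsilon\zeta^{-1}a+\zeta b)$. The $2\times2$ determinant $\det\begin{pmatrix}1&\varepsilon\\\varepsilon\zeta^{-1}&\zeta\end{pmatrix}=\zeta-\zeta^{-1}=i\sqrt3$ is not zero, and this is the purpose of the shift by $1$ in the exponents $3j+1$. Taking out the prefactors of $a$ and $b$, whose product is $(PQ)^{3n-2}=q^{3n-2}$,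
$$M_n(y,y',Y)=y^{-(3n-2)}\,i\sqrt3\,q^{3n-2}\det\bigl[(r^j);\,(r^{-j});\,(e^{(n)}_j(w))_{w\in Y}\bigr].$$

Now replace, for $1\le j\le n-2$, the column $c_{j+1}$ by $c_{j+1}-(r+r^{-1})c_j+c_{j-1}$. This is a unitriangular change of columns, so the determinant is unchanged. The first two rows become $(1,r,0,\dots,0)$ and $(1,r^{-1},0,\dots,0)$ and contribute $r^{-1}-r$. In the row of $w$ the entries are combinations of $r_w^j$ and $r_w^{-j}$, so the new columns contain $(r_w+r_w^{-1}-r-r^{-1})\,e^{(n)}_j(w)$, $1\le j\le n-2$. Finally, $e^{(n)}_j=(PQ)^3e^{(n-2)}_{j-1}$ directly from the definition. With $P_w=P(w)$, $Q_w=Q(w)$, the row of $w$ thus contributes the factor $(P_wQ_w)^3(r_w+r_w^{-1}-r-r^{-1})$, and what remains is $M_{n-2}(Y)$.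

**Step 3: factor the contribution of $w$.** Multiplying out,
$$(P_wQ_w)^3(r_w+r_w^{-1}-r-r^{-1})=q^{-3}(P_w^3Q^3-P^3Q_w^3)(P_w^3P^3-Q_w^3Q^3).$$
For the first factor: $P_wQ-PQ_w=(\zeta-\zeta^{-1})(w-y)=i\sqrt3\,(w-y)$. Use this also at $\tau y$ and $\tau^2y$, where by (9) applied twice $P(\tau^2y)=\zeta^{-2}P/(y-1)$ and $Q(\tau^2y)=\zeta^2Q/(y-1)$ (note $y\cdot\tau y=y-1$). This gives
$$P_wQ-\omega^2PQ_w=i\sqrt3\,\zeta^{-1}y(w-y'),\qquad P_wQ-\omega PQ_w=i\sqrt3\,\zeta^{-2}(y-1)(w-y''),$$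
since $\zeta^{-2}=\omega^2$ and $\zeta^{-4}=\omega$. The product of the three expressions has the constant $(i\sqrt3)^3\zeta^{-3}=3\sqrt3\,i$, so
$$P_w^3Q^3-P^3Q_w^3=3\sqrt3\,i\,y(y-1)(w-y)(w-y')(w-y'').$$
For the second factor replace $y$ by $1/y$, which swaps $P$ and $Q$ up to division by $y$. We have $\tau(1/y)=1-y=1/y''$ and $\tau^2(1/y)=\frac1{1-1/y}=1/y'$. After multiplication by $y^3$,
$$P_w^3P^3-Q_w^3Q^3=3\sqrt3\,i\,y(1-y)\Bigl(w-\frac1y\Bigr)\Bigl(w-\frac1{y'}\Bigr)\Bigl(w-\frac1{y''}\Bigr).$$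
Since $(3\sqrt3\,i)^2\,y^2(y-1)(1-y)=27y^2(1-y)^2$, the contribution of $w$ is
$$27\,y^2(1-y)^2\,q^{-3}\prod_{u\in\{y,y',y''\}}(w-u)(w-1/u).$$

**Step 4: assemble the numerator.** We have $r^{-1}-r=(Q^6-P^6)/q^3$, with $Q^6-P^6$ from (10). The total power of $q$ is $3n-2-3-3(n-2)=1$, and $i\sqrt3\cdot3\sqrt3\,i=-9$. So
$$M_n(y,y',Y)=-9\,y^{-(3n-2)}\,q\;y(y-1)(y+1)(2y-1)(y-2)\bigl(27y^2(1-y)^2\bigr)^{n-2}\prod_w\prod_u(w-u)\Bigl(w-\frac1u\Bigr)\;M_{n-2}(Y).$$

**Step 5: the denominator.** We have $y'+1=\frac{2y-1}y$, $y'-y=-\frac qy$, $1-yy'=2-y$, and $(1-wy)(1-wy')=yy'(w-\frac1y)(w-\frac1{y'})=(y-1)(w-\frac1y)(w-\frac1{y'})$. Hence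
$$d_n(y,y',Y)=(y+1)(2y-1)(y-2)\,q\,y^{-2}(y-1)^{n-2}\prod_w(w-y)\Bigl(w-\frac1y\Bigr)(w-y')\Bigl(w-\frac1{y'}\Bigr)\;d_{n-2}(Y).$$
Divide. The constant is $-9\cdot27^{n-2}=-3^{3n-4}$, the exponent of $y$ is $-(3n-2)+1+2(n-2)+2=-(n-1)$, and the exponent of $y-1$ is $1+2(n-2)-(n-2)=n-1$:
$$G_n(y,y',Y)=-3^{3n-4}\Bigl(\frac{y-1}y\Bigr)^{n-1}\prod_w(w-y'')(w-1/y'')\;G_{n-2}(Y). \tag{11}$$

**Step 6: interpolation.** We prove $F_n=C_nG_n$ by induction; $n=0,1$ are clear. Let $n\ge2$ and assume $F_{n-2}=C_{n-2}G_{n-2}$. Comparing $(\mathcal R_n)$ with (11), and using $C_n3^{3n-4}=(-1)^{n-1}C_{n-2}$, we see that $F_n$ and $C_nG_n$ agree when $y_2=\tau y_1$. By symmetry they agree whenever $y_1=\tau^{\pm1}y_j$ with $2\le j\le n$. These are $2(n-1)>n-1$ distinct values of $y_1$, and both sides have degree at most $n-1$ in $y_1$. So they are equal.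

Finally, for $n=2j+1$ the recursion multiplies by $3^{-(6j-1)}$, so $C_{2m+1}=3^{-\sum_{j=1}^m(6j-1)}=3^{-m(3m+2)}$. $\square$

Theorem 2 is an identity in $n$ variables, valid for every $n$; the number in the conjecture is its value at $(1,\dots,1)$ for odd $n$, which we now compute.

## The value of the determinant at $(1,\dots,1)$

Let $n=2m+1$. Both $M_n$ and $d_n$ vanish at $(1,\dots,1)$ when $m\ge1$, so we take a limit of $G_n=M_n/d_n$.

**Step 1: write the entries as hyperbolic cosines.** For real $y$ near $1$ the numbers $P$ and $Q$ are complex conjugates, $PQ=q$, and $P(1)=\zeta-\zeta^2=1$. So we may write $P=\sqrt q\,e^{\theta/2}$, $Q=\sqrt q\,e^{-\theta/2}$ with a purely imaginary $\theta$ that depends continuously on $y$ and is $0$ at $y=1$. Put $k=j-m\in\{-m,\dots,m\}$ and $\beta_k=6k+1$. The exponents in $e^{(n)}_{k+m}$ are $3k+3m+1$ and $3m-3k$, with sum $3n-2$ and difference $\beta_k$. Hence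
$$e^{(n)}_{k+m}=q^{(3n-2)/2}\cdot2\cosh(\beta_k\theta/2).$$

**Step 2: use the variable $t=(y-1)^2/y$.** Since $1+t=q/y$,
$$2\cosh\theta-2=\frac PQ+\frac QP-2=\frac{(P-Q)^2}{PQ}=\frac{-3(y-1)^2}q=\frac{-3t}{1+t}.$$
The left side is $\theta^2+\frac1{12}\theta^4+\dots$, an invertible power series in $\theta^2$. So $\theta^2=-3t+O(t^2)$ is a convergent power series in $t$. The function $2\cosh(\beta\theta/2)=\sum_l\frac{2\beta^{2l}\theta^{2l}}{4^l(2l)!}$ becomes $\sum_lc_l(\beta)t^l$, where $c_l$ is a polynomial in $\beta^2$ of degree $l$ with leading coefficient $\frac{2(-3)^l}{4^l(2l)!}$.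

**Step 3: the limit of the determinant.** Consider $\Phi(t_1,\dots,t_n)=\det\bigl(\sum_lc_l(\beta_k)t_i^l\bigr)_{i,k}$. It is an antisymmetric power series, so every monomial in it has pairwise distinct exponents. Its lowest possible degree is $0+1+\dots+(n-1)=\binom n2$, and the part of this degree is a multiple of $\prod_{i<j}(t_j-t_i)$. The multiple is read off from the monomial $t_1^0t_2^1\cdots t_n^{n-1}$, whose coefficient is $1$ in the Vandermonde product and $\det(c_l(\beta_k))$ in $\Phi$. Let $t_i=sx_i$ with fixed distinct $x_i>0$, let $y_i>1$ be the solution of $(y_i-1)^2/y_i=t_i$, and let $s\to0^+$; then $y_i\to1$ and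
$$\frac{\Phi}{\prod_{i<j}(t_j-t_i)}\;\longrightarrow\;\det\bigl(c_l(\beta_k)\bigr)=\prod_{l=0}^{n-1}\frac{2(-3)^l}{4^l(2l)!}\prod_{k<k'}(\beta_{k'}^2-\beta_k^2).$$
The last equality holds because lower terms of the polynomials $c_l$ can be removed by column operations, which leaves a Vandermonde determinant in the $\beta_k^2$.

**Step 4: put it together.** From $t=y+\frac1y-2$ we get $t_j-t_i=(y_j-y_i)\bigl(1-\frac1{y_iy_j}\bigr)$, that is,
$$(y_j-y_i)(1-y_iy_j)=-y_iy_j(t_j-t_i).$$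
At the limit, $q=1$ and $y_i+1=2$. Since $G_n$ is a polynomial, its value is the limit along our path:
$$G_n(1,\dots,1)=2^{-n}(-1)^{\binom n2}\det(c_l(\beta_k))=3^{\binom n2}\prod_{l=0}^{2m}\frac1{4^l(2l)!}\prod_{k<k'}(\beta_{k'}^2-\beta_k^2).$$
Now $\beta_{k'}^2-\beta_k^2=12(k'-k)\bigl(3(k+k')+1\bigr)$. The factors $12$ give $12^{\binom n2}$, of which $\prod_l4^l=4^{\binom n2}$ cancels, and $\prod_{k<k'}(k'-k)=\prod_{l=0}^{2m}l!$. So
$$G_n(1,\dots,1)=3^{2\binom n2}\prod_{l=0}^{2m}\frac{l!}{(2l)!}\prod_{-m\le k<k'\le m}\bigl(3(k+k')+1\bigr).$$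
Multiply by $C_{2m+1}$. Since $2\binom n2-m(3m+2)=2m(2m+1)-m(3m+2)=m^2$, (5) and Theorem 2 give
$$\alpha(2m+1;2m+1,\dots,1)=3^{m^2}\prod_{l=0}^{2m}\frac{l!}{(2l)!}\prod_{-m\le k<k'\le m}\bigl(3(k+k')+1\bigr). \tag{12}$$

**Step 5: sign and absolute value.** Let $c_s$ now denote the number of pairs $k<k'$ in $\{-m,\dots,m\}$ with $k+k'=s$. Among the $2m+1-|s|$ ordered pairs with sum $s$, one is diagonal exactly when $s$ is even, so $c_s=\lfloor(2m+1-|s|)/2\rfloor$. In particular $c_0=m$. A factor $3s+1$ is negative exactly for $s<0$, and by the symmetry $s\mapsto-s$ there are $\frac12\bigl(m(2m+1)-m\bigr)=m^2$ negative factors. The sign is $(-1)^{m^2}=(-1)^m$.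

For $s\ge0$ we have $c_s=m+1-\lceil\frac{s+1}2\rceil=\#\{1\le j\le m:2j-1\ge s\}$. Distributing the factors accordingly,
$$\prod_{k<k'}\bigl|3(k+k')+1\bigr|=\prod_{j=1}^m\Bigl[\prod_{s=0}^{2j-1}(3s+1)\prod_{s=1}^{2j-1}(3s-1)\Bigr].$$
The bracket is the product of all integers from $1$ to $6j-2$ not divisible by $3$. The multiples of $3$ in this range are $3,6,\dots,3(2j-1)$. Therefore
$$\prod_{s=0}^{2j-1}(3s+1)\prod_{s=1}^{2j-1}(3s-1)=\frac{(6j-2)!}{3^{2j-1}(2j-1)!},\qquad\prod_{k<k'}\bigl|3(k+k')+1\bigr|=3^{-m^2}\prod_{j=1}^m\frac{(6j-2)!}{(2j-1)!}. \tag{13}$$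
For the factorials in (12), split $l!$ by the parity of $l$, and $(2l)!$ into $l\le m$ and $l=m+j$:
$$\prod_{l=0}^{2m}\frac{l!}{(2l)!}=\frac{\prod_{j=1}^m(2j-1)!\,\prod_{j=0}^m(2j)!}{\prod_{l=0}^m(2l)!\,\prod_{j=1}^m(2m+2j)!}=\prod_{j=1}^m\frac{(2j-1)!}{(2m+2j)!}.$$
Inserting both into (12) yields
$$\alpha(2m+1;2m+1,\dots,1)=(-1)^m\prod_{k=1}^m\frac{(6k-2)!}{(2m+2k)!}. \tag{14}$$
For $m=1$ this is $-4!/4!=-1$, and for $m=2$ it is $\frac{4!}{6!}\cdot\frac{10!}{8!}=\frac{90}{30}=3$, the two values found by hand.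

## Kuperberg's product and the doubled rows

It remains to identify the product in (14) with $\alpha(m;2,4,\dots,2m)=A_V(2m+1)$. We quote Kuperberg, *Symmetry classes of alternating-sign matrices under one roof*, Ann. of Math. 156 (2002), Theorem 2:
$$A_V(2m+1)=(-3)^{m^2}\prod_{1\le i,j\le2m+1,\;2\mid j}\frac{3(j-i)+1}{j-i+2m+1}.$$

Put $j=2k$, $1\le k\le m$, and let $i$ run from $1$ to $2m+1$. The denominators for fixed $k$ are $2k,2k+1,\dots,2m+2k$, with product $(2m+2k)!/(2k-1)!$. In the numerators $j-i$ runs from $2k-1$ down to $-(2m+1-2k)$, so their product is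
$$\prod_{d=0}^{2k-1}(3d+1)\cdot(-1)^{2m+1-2k}\prod_{e=1}^{2m+1-2k}(3e-1).$$
Each $k$ contributes one sign $-1$. In the last product replace $k$ by $m+1-k$, which turns the upper limit $2m+1-2k$ into $2k-1$; this only permutes the factors of the product over all $k$. Then the first formula of (13) applies for each $k$:
$$A_V(2m+1)=(-1)^{m^2+m}\,3^{m^2}\prod_{k=1}^m\frac{(2k-1)!}{(2m+2k)!}\cdot\frac{(6k-2)!}{3^{2k-1}(2k-1)!}=\prod_{k=1}^m\frac{(6k-2)!}{(2m+2k)!},$$
because $m^2+m$ is even and $\sum_{k=1}^m(2k-1)=m^2$. For $m=1,2,3$ this gives $1,3,26$. Together with (14) and $\alpha(m;2,4,\dots,2m)=A_V(2m+1)$, this proves Theorem 1, and the conjecture is true. $\blacksquare$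

We can now return to the doubled rows, where the direct summation had stopped.

**Corollary 2.** For $m\ge1$: $\ \alpha(2m;2m,2m,2m-2,2m-2,\dots,2,2)=\alpha(m;2,4,\dots,2m)$.

*Proof.* By Proposition 1 the left side is $(-1)^m\alpha(2m+1;2m+1,\dots,1)$, and by Theorem 1 this equals $\alpha(m;2,4,\dots,2m)$. $\square$
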